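# Amenability of $K(X)$ without the approximation property

Throughout, scalars are complex, $K(X)$ is the Banach algebra of compact operators on a Banach space $X$ with the operator norm, and $A(X)\subseteq K(X)$ is the norm closure of the finite-rank operators.

## 1. $K(\ell_p)$ and the signed permutation matrices

**Definition (amenability).** Let $\mathcal A$ be a Banach algebra and $E$ a Banach $\mathcal A$-bimodule. The dual $E^*$ is a bimodule through $(a\cdot\varphi)(x)=\varphi(x\cdot a)$ and $(\varphi\cdot a)(x)=\varphi(a\cdot x)$. A bounded linear map $D:\mathcal A\to E^*$ is a derivation if $D(ab)=a\cdot D(b)+D(a)\cdot b$; it is inner if $D(a)=a\cdot\varphi-\varphi\cdot a$ for some $\varphi\in E^*$. The algebra $\mathcal A$ is *amenable* if for every $E$ every bounded derivation $\mathcal A\to E^*$ is inner.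

We shall never touch a derivation, because of a theorem of Johnson (B. E. Johnson, *Approximate diagonals and cohomology of certain annihilator Banach algebras*, Amer. J. Math. 94 (1972), 685–698). Let $\mathcal A\hat\otimes\mathcal A$ be the projective tensor product: the completion of the algebraic tensor product in the norm $\|d\|=\inf\sum\|b_r\|\|c_r\|$, the infimum over all ways of writing $d=\sum b_r\otimes c_r$. It is a bimodule with $a\cdot(b\otimes c)=ab\otimes c$ and $(b\otimes c)\cdot a=b\otimes ca$, and $\pi(b\otimes c)=bc$ defines a contraction $\pi:\mathcal A\hat\otimes\mathcal A\to\mathcal A$.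

**Definition (bounded approximate diagonal).** A bounded net $(d_\nu)$ in $\mathcal A\hat\otimes\mathcal A$ such that $a\cdot d_\nu-d_\nu\cdot a\to0$ and $a\,\pi(d_\nu)\to a$ for all $a\in\mathcal A$.

**Johnson's theorem.** *$\mathcal A$ is amenable if and only if it has a bounded approximate diagonal.*

Two consequences follow at once. First, an amenable algebra has a bounded approximate identity (b.a.i., always two-sided in these notes): the net $\pi(d_\nu)$ is bounded, $a\pi(d_\nu)\to a$, and $a\pi(d_\nu)-\pi(d_\nu)a=\pi(a\cdot d_\nu-d_\nu\cdot a)\to0$. Second, a quotient of an amenable algebra by a closed ideal is amenable: if $q$ is the quotient map, the images of the $d_\nu$ under $q\otimes q$ form a bounded approximate diagonal.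

*Example.* For $\mathcal A=M_2$ take $d=\frac12\sum_{i,j}E_{ij}\otimes E_{ji}$. Then $\pi(d)=\frac12(2E_{11}+2E_{22})=1$. Also
$$E_{12}\cdot d=\tfrac12(E_{11}\otimes E_{12}+E_{12}\otimes E_{22})=d\cdot E_{12},$$
and the other matrix units are checked in the same way. So the constant net $d$ is an approximate diagonal.

**Definition (approximation property).** $X$ has the *approximation property* (AP) if for every compact $C\subset X$ and every $\varepsilon>0$ there is a finite-rank bounded operator $T$ on $X$ with $\|Tx-x\|<\varepsilon$ for all $x\in C$.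

We use freely two standard facts. A bounded net of operators that converges strongly converges uniformly on compact sets. An operator $T$ is compact if and only if $T^*$ is.

**Proposition 1.** *For $1<p<\infty$, $K(\ell_p)$ has an approximate diagonal bounded by $1$, so it is amenable.*

*Proof.* Let $P_n$ be the projection onto $\ell_p^n=\operatorname{span}(e_1,\dots,e_n)$, and let $G_n$ be the finite group of signed permutation matrices of size $n$. It acts on $\ell_p^n$ by isometries. Put
$$d_n=\frac1{|G_n|}\sum_{g\in G_n}gP_n\otimes g^{-1}P_n .$$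
Each $gP_n$ is a contraction, so $\|d_n\|\le1$. Clearly $\pi(d_n)=P_n$. For $h\in G_n$, the substitution $g'=hg$ gives
$$hP_n\cdot d_n=\frac1{|G_n|}\sum_g hgP_n\otimes g^{-1}P_n=\frac1{|G_n|}\sum_{g'}g'P_n\otimes g'^{-1}hP_n=d_n\cdot hP_n .$$
By linearity $d_n$ commutes with the linear span of $G_n$. This span is all of $M_n$. Indeed, if $D_i$ is the diagonal matrix with $-1$ in place $i$ and $1$ elsewhere, then $E_{ii}=\frac12(1-D_i)$ is in the span. If $\sigma$ is a permutation matrix sending $e_j$ to $e_i$, then $E_{ij}=E_{ii}\sigma$ is in the span too.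

Now let $R\in K(\ell_p)$. Since $P_n\to1$ strongly on $\ell_p$ and $P_n^*\to 1$ strongly on $\ell_p^*$, and $R$, $R^*$ are compact, $P_nR\to R$ and $RP_n\to R$ in norm, so $P_nRP_n\to R$. As $P_nRP_n$ commutes with $d_n$,
$$\|R\cdot d_n-d_n\cdot R\|\le2\|R-P_nRP_n\|\to0,\qquad R\,\pi(d_n)=RP_n\to R.\qquad\square$$

(Averaging over signs first and permutations next, one finds $d_n=\frac1n\sum_{i,j\le n}E_{ij}\otimes E_{ji}$; for $n=2$ this is the example above.)

The proof used two things: finite-rank projections that compress every compact operator to something close to it, and on each range a finite group of isometries whose span is *every* operator on the range. The first is a form of the AP. So we ask: *does the amenability of $K(X)$ force $X$ to have the AP?*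

## 2. What a space without the AP forces, and the theorems

What does amenability visibly give? A b.a.i. of $K(X)$. It consists of compact operators, and the AP asks for finite-rank operators. The next remark measures the difference.

**Proposition 2.** *If $K(X)$ has a b.a.i. and $K(X)=A(X)$, then $X$ has the AP.*

*Proof.* We may take $X\ne 0$. Let $(e_\alpha)$ be the b.a.i. Applied to a rank-one operator $\varphi(\cdot)x$ with $\varphi\neq0$, it gives $e_\alpha x\to x$. So $e_\alpha\to1$ strongly and boundedly, hence uniformly on compact sets. Given a compact $C$ and $\varepsilon>0$, pick $\alpha$ with $\|e_\alpha x-x\|<\varepsilon/2$ on $C$, then a finite-rank $T$ with $\|T-e_\alpha\|\sup_{x\in C}\|x\|<\varepsilon/2$. Then $\|Tx-x\|<\varepsilon$ on $C$. $\square$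

So if $K(X)$ is amenable and $X$ fails the AP, some compact operators on $X$ are at positive distance from all finite-rank ones. No diagonal obtained by compressing to matrices can handle those operators. Nevertheless the answer to the question is no.

**Theorem 3.** *There is a separable reflexive Banach space $X$ without the AP such that $K(X)$ is amenable. Moreover $K(X)$ has an approximate diagonal bounded by $1$, the best possible constant.*

**Theorem 4.** *For a Banach space $Z\ne0$ the following are equivalent:*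

1. *$K(Z)$ has a b.a.i.*
2. *$Z$ is isomorphic to a complemented subspace of a Banach space $X$ with $K(X)$ amenable.*

*More precisely, if $K(Z)$ has a b.a.i. bounded by $\lambda$, then $Z$ is isometric to a norm-one complemented subspace of some $X$ such that $K(X)$ has an approximate diagonal bounded by $\lambda^2$. If $Z$ is reflexive, $X$ can be taken reflexive. If $Z$ is separable and reflexive, $X$ can be taken separable and reflexive.*

Here "norm-one complemented" means that it is the range of a projection of norm one.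

**Corollary 5.** *For $X$ as in Theorem 3, $K(X)/A(X)$ is a non-zero amenable radical Banach algebra.*

A Banach algebra is radical if it equals its Jacobson radical; it is enough that every element $a$ is quasinilpotent, that is, $\|a^n\|^{1/n}\to0$. (Strictly upper triangular matrices form a radical algebra: every element is nilpotent.)

There are two tasks. One is to find a space $Z$ without the AP such that $K(Z)$ has a b.a.i.; the AP passes to complemented subspaces, so any larger space $X$ given by Theorem 4 then fails it as well. The other is Theorem 4 itself: to enlarge $Z$ until there are enough symmetries. We start with the second.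

## 3. Approximate identities of $K(E)$ and the condition $(P_\lambda)$

**Definition.** $E$ has $(P_\lambda)$ if there is a net $(S_\alpha)$ in $K(E)$ with $\|S_\alpha\|\le\lambda$, $S_\alpha\to1$ strongly on $E$ and $S_\alpha^*\to1$ strongly on $E^*$. Equivalently (index a net by the data), for all finite sets $\{x_p\}\subset E$, $\{\varphi_q\}\subset E^*$ and every $\eta>0$ there is $S\in K(E)$ with $\|S\|\le\lambda$, $\|Sx_p-x_p\|<\eta$ and $\|S^*\varphi_q-\varphi_q\|<\eta$ for all $p,q$.

If $E\neq0$, then $\lambda\ge1$. For $1<p<\infty$ the coordinate projections $P_n$ show that $\ell_p$ has $(P_1)$. On $\ell_1$ the same projections do not witness the condition: in $\ell_1^*=\ell_\infty$ the vector $P_n^*(1,1,1,\dots)$ stays at distance $1$ from $(1,1,1,\dots)$. The adjoint half of the definition is a real demand on the net.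

**Lemma 6.** *Let $E\ne0$. A net in $K(E)$ bounded by $\lambda$ is a b.a.i. of $K(E)$ if and only if it witnesses $(P_\lambda)$.*

*Proof.* Let $(S_\alpha)$ be a b.a.i. and let $T=\varphi(\cdot)x$. Then $S_\alpha T=\varphi(\cdot)S_\alpha x$ and $TS_\alpha=(S_\alpha^*\varphi)(\cdot)x$. Both tend to $T$, so $S_\alpha x\to x$ and $S_\alpha^*\varphi\to\varphi$ for all $x$ and $\varphi$. Conversely, let the net witness $(P_\lambda)$ and let $T$ be compact. Convergence is uniform on the compact closure of $T(B_E)$, so $S_\alpha T\to T$. As $T^*$ is compact, in the same way $(TS_\alpha)^*=S_\alpha^*T^*\to T^*$ in norm, which means $TS_\alpha\to T$. $\square$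

**Lemma 7.** *If all $E_i$ have $(P_\lambda)$, so does $Y=(\bigoplus_iE_i)_{\ell_2}$.*

*Proof.* Recall $Y^*=(\bigoplus_iE_i^*)_{\ell_2}$. Given finitely many vectors of $Y$ and $Y^*$ and $\eta>0$, choose a finite set $J$ of indices such that the parts of all these vectors outside $J$ have small norm. For $i\in J$ choose $S_i\in K(E_i)$ with $\|S_i\|\le\lambda$ such that $S_i$, $S_i^*$ nearly fix the $i$-th coordinates. The operator $S=\bigoplus_{i\in J}S_i$, extended by zero off $J$, is compact since $J$ is finite, and $\|S\|\le\lambda$. For a given $y$, the vector $Sy-y$ has coordinates $S_iy_i-y_i$ on $J$ and $-y_i$ off $J$, so its norm is small. The same holds for $S^*$. $\square$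

**Lemma 8.** *Let $X=(\bigoplus_{n\ge0}E_n)_{\ell_2}$ and let $P_n$ be the canonical projection onto $E_0\oplus\dots\oplus E_n$. Then $P_nTP_n\to T$ in norm for every $T\in K(X)$.*

*Proof.* $\|P_n\|\le1$, and $P_n\to1$, $P_n^*\to1$ strongly. As in Lemma 6, $P_nT\to T$ and $TP_n\to T$. Finally $\|P_nTP_n-T\|\le\|P_nT-T\|+\|TP_n-T\|$. $\square$

## 4. Diagonals carried over from a space with symmetries

In Proposition 1 the group acted on the range of $P_n$ itself. It may just as well act on another summand $W$ of $X$, if we can travel from the part $Y$ of $X$ where our operators live to $W$ and back.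

**Lemma 9.** *Let $Y,W$ be closed subspaces of a Banach space $X$ with inclusions $j,\iota$ and norm-one projections $P:X\to Y$, $p:X\to W$. Let a finite group $G$ act linearly and isometrically on $W$, let $U':W\to Y$ and $V:Y\to W$ be compact, and put*
$$d=\frac1{|G|}\sum_{g\in G}(jU'g\,p)\otimes(\iota\,g^{-1}VP)\in K(X)\hat\otimes K(X).$$
*Then $\|d\|\le\|U'\|\|V\|$ and $\pi(d)=jU'VP$. For every $T\in K(Y)$ and every $\tau\in\mathbb C[G]$, the operator $\tilde T=jTP$ satisfies*
$$\|\tilde T\cdot d-d\cdot\tilde T\|\le\|TU'-U'\tau\|\,\|V\|+\|U'\|\,\|\tau V-VT\| .\tag{1}$$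

*Proof.* The norm bound holds because each $g$ is an isometry of $W$. As $p\iota=1_W$, each term of $\pi(d)$ is $jU'gg^{-1}VP=jU'VP$. For (1) we suppress $j,\iota,P,p$. For $h\in G$, substitute $g'=hg$, so that $g^{-1}=g'^{-1}h$:
$$\frac1{|G|}\sum_gU'hg\otimes g^{-1}V=\frac1{|G|}\sum_{g'}U'g'\otimes g'^{-1}hV .$$
By linearity this holds with $h$ replaced by $\tau$. Since $Pj=1_Y$, we have $\tilde T\cdot d=\frac1{|G|}\sum_gTU'g\otimes g^{-1}V$ and $d\cdot\tilde T=\frac1{|G|}\sum_gU'g\otimes g^{-1}VT$. Adding and subtracting $\frac1{|G|}\sum_gU'\tau g\otimes g^{-1}V=\frac1{|G|}\sum_gU'g\otimes g^{-1}\tau V$ we get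
$$\tilde T\cdot d-d\cdot\tilde T=\frac1{|G|}\sum_g\Bigl[(TU'-U'\tau)g\otimes g^{-1}V+U'g\otimes g^{-1}(\tau V-VT)\Bigr],$$
and (1) follows. $\square$

So, for operators $T_1,\dots,T_k$ of norm at most $1$ on $E$, we want a space $W$ with a finite isometry group, elements $\tau_i\in\mathbb C[G]$, and $U',V$ of controlled norm with
$$T_iU'\approx U'\tau_i,\qquad VT_i\approx\tau_iV,\qquad T_iU'V\approx T_i.$$
The first try is to represent each $T_i$ by one group element, $\tau_i=a_i$. This cannot work.

**Proposition 10.** *Let $T\in K(E)$ with $\|T\|=1$ and $T^2=0$. Let $a$ be a linear isometric bijection of a Banach space $W$, and let $U':W\to E$, $V:E\to W$ be bounded with $\|V\|\le\lambda$, $\|TU'-U'a\|\le\varepsilon$ and $\|TU'V-T\|\le\varepsilon$. Then $\varepsilon\ge1/(1+2\lambda)$.*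

*Proof.* We have $-U'a^2=T^2U'-U'a^2=T(TU'-U'a)+(TU'-U'a)a$, of norm at most $2\varepsilon$. As $a^2$ is an isometric bijection, $\|U'\|=\|U'a^2\|\le2\varepsilon$. Hence $1-\varepsilon\le\|TU'V\|\le2\varepsilon\lambda$. $\square$

Such $T$ exist as soon as $\dim E\ge2$: take $T=\varphi(\cdot)x$ with $\varphi(x)=0$, normalized. An isometry can be undone and $T$ cannot. The way past this is to let $T_i$ be imitated by an *average* $\tau_i=\frac1n\sum_{j=1}^na_{ij}$ of $n$ group elements. If the $a_{ij}$ are as free as possible, then undoing one of them undoes only a fraction $1/n$ of the average.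

## 5. Tapered positive words in a finite quotient of a free group

**Lemma 11.** *Let $\mathbb F$ be the free group on a finite set of letters and $N\ge1$. There is a finite quotient $G$ of $\mathbb F$ in which distinct reduced words of length at most $N$ have distinct images.*

*Proof.* Let $B$ be the finite set of reduced words of length at most $N$. For a letter $a$, the map $v\mapsto av$ from $\{v\in B:av\in B\}$ into $B$ is injective; extend it to a permutation $\pi_a$ of $B$. This is possible since the domain and the image have complements of equal size. If $v\in B$ and $a^{-1}v\in B$, then $\pi_a(a^{-1}v)=v$, so $\pi_a^{-1}(v)=a^{-1}v$. The assignment $a\mapsto\pi_a$ extends to a homomorphism of $\mathbb F$ into the permutations of $B$; let $G$ be its image. If $w=x_1\cdots x_l$ is reduced with $l\le N$, all suffixes $x_r\cdots x_l$ lie in $B$. Applying $x_l,x_{l-1},\dots,x_1$ in turn to the empty word gives these suffixes one after another, and finally $w$. So $w$ is determined by its image in $G$. $\square$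

**Lemma 12 (key lemma).** *Let $E\ne0$ have $(P_\lambda)$, let $T_1,\dots,T_k\in K(E)$ with $\|T_i\|\le1$, and let $0<\varepsilon<1$. Then there are a Banach space $W$, isomorphic to a finite power of $E$ and having $(P_\lambda)$, a finite group $G$ acting linearly and isometrically on $W$, elements $\tau_i\in\mathbb C[G]$, and compact operators $U':W\to E$, $V:E\to W$ with $\|U'\|\le\lambda$, $\|V\|\le\lambda$, such that for all $i$*
$$\|T_iU'-U'\tau_i\|\le\varepsilon,\quad\|VT_i-\tau_iV\|\le\varepsilon,\quad\|T_iU'V-T_i\|\le\varepsilon,\quad\|U'VT_i-T_i\|\le\varepsilon.\tag{2}$$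

*Proof.*

**Step 1: parameters.** This step fixes how small and how large things must be. Put $\varepsilon_0=\varepsilon/(2\lambda)$; since $\lambda\ge1$, $\varepsilon_0<1$. Choose first $\delta>0$ small, then $n\in\mathbb N$ large, with
$$n\ge\frac1{\varepsilon_0},\qquad\frac2{\varepsilon_0}\Bigl(2\delta+\frac\lambda n\Bigr)\le\varepsilon,\qquad2\delta\le\frac\varepsilon2,\qquad(\lambda+1)\delta\le\varepsilon.\tag{3}$$
By Lemma 6 choose $S\in K(E)$ with $\|S\|\le\lambda$, $\|ST_i-T_i\|\le\delta$ and $\|T_iS-T_i\|\le\delta$ for all $i$. Then $\|ST_i-T_iS\|\le2\delta$.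

**Step 2: the group and the function $\psi$.** This step builds a function on a finite group that imitates $w\mapsto T_w$. Let $\mathbb F$ be free on letters $a_{ij}$, $1\le i\le k$, $1\le j\le n$, and let $G$ be the quotient from Lemma 11 with $N=n+1$. We identify reduced words of length at most $n+1$ with their images in $G$. A *positive element* of $G$ is one given by a word $w=a_{i_1j_1}\cdots a_{i_lj_l}$ (no inverse letters, hence reduced) with $0\le l\le n$. Put $|w|=l$ and $T_w=T_{i_1}\cdots T_{i_l}$, with $T_w=1$ for the empty word. Let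
$$\tau_i=\frac1n\sum_{j=1}^na_{ij},\qquad\psi(w)=\Bigl(1-\frac{|w|}n\Bigr)T_wS\ \ (w\text{ positive}),\qquad\psi(g)=0\ \text{ otherwise}.$$
This is well defined because distinct words of length at most $n$ give distinct elements. We have $\psi:G\to K(E)$, $\psi(1)=S$ and $\|\psi(g)\|\le\lambda$.

*Example.* For $k=1$, $n=2$, letters $a_1,a_2$ and $T=T_1$: $\psi(1)=S$, $\psi(a_1)=\psi(a_2)=\frac12TS$, and $\psi=0$ elsewhere, including at the four positive words of length $2$. At $g=a_1^{-1}$ we have $\psi(g)=0$, $\psi(a_1g)=\psi(1)=S$ and $\psi(a_2g)=\psi(a_2a_1^{-1})=0$, so $T\psi(g)-\frac12\sum_j\psi(a_jg)=-\frac12S$. With one letter in place of two, the same point would give $-S$: this is where the one-letter version breaks down, and $n$ letters cut the error to $\frac1n$ of that.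

**Step 3: $\psi$ almost intertwines $T_i$ and $\tau_i$ on both sides.** We claim that for all $i$ and all $g\in G$
$$\Bigl\|T_i\psi(g)-\frac1n\sum_j\psi(a_{ij}g)\Bigr\|\le\frac\lambda n,\tag{4}$$
$$\Bigl\|\psi(g)T_i-\frac1n\sum_j\psi(ga_{ij})\Bigr\|\le2\delta+\frac\lambda n.\tag{5}$$

Case 1: $g=w$ is positive with $l=|w|\le n-1$. Each $a_{ij}w$ and each $wa_{ij}$ is a positive word of length $l+1\le n$. The expression in (4) is
$$\Bigl[\Bigl(1-\frac ln\Bigr)-\Bigl(1-\frac{l+1}n\Bigr)\Bigr]T_iT_wS=\frac1nT_iT_wS,$$
of norm at most $\lambda/n$. The expression in (5) is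
$$\Bigl(1-\frac ln\Bigr)T_wST_i-\Bigl(1-\frac{l+1}n\Bigr)T_wT_iS=\Bigl(1-\frac ln\Bigr)T_w(ST_i-T_iS)+\frac1nT_wT_iS,$$
of norm at most $2\delta+\lambda/n$.

Case 2: $g=w$ is positive with $|w|=n$. Then $\psi(w)=0$; this is what the taper $1-|w|/n$ is for. The elements $a_{ij}w$ and $wa_{ij}$ are given by reduced words of length $n+1$. By Lemma 11 they differ from all words of length at most $n$, so they are not positive. Both expressions vanish.

Case 3: $g$ is not positive. Then $\psi(g)=0$. Fix $i$. For (4), suppose $a_{ij}g=w'$ is positive. Then $g=a_{ij}^{-1}w'$, and $w'$ does not begin with $a_{ij}$, since otherwise $g$ would be positive. So $a_{ij}^{-1}w'$ is a reduced word of length at most $n+1$. If also $a_{ij'}g=w''$ is positive, then $a_{ij'}^{-1}w''$ is a reduced word of length at most $n+1$ with the same image $g$. By Lemma 11 the two words are equal, and comparing first letters gives $j=j'$. So at most one of the $n$ summands in (4) is non-zero, and the norm is at most $\lambda/n$. For (5), suppose $ga_{ij}=w'$ is positive.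 Then $g=w'a_{ij}^{-1}$, and $w'$ does not end with $a_{ij}$, so this is a reduced word of length at most $n+1$, and it is determined by $g$. Its last letter determines $j$. Again at most one summand is non-zero, and the norm is at most $\lambda/n$.

**Step 4: the space $W$.** We need a norm on the functions $f:G\to E$ for which $f\mapsto f(1)$ almost intertwines $\tau_i$ and $T_i$. Let $G$ act by $(gf)(h)=f(hg)$; this is a left action, as $(g_1(g_2f))(h)=(g_2f)(hg_1)=f(hg_1g_2)$. Let $Uf=f(1)$ and
$$(D_if)(g)=T_if(g)-\frac1n\sum_jf(a_{ij}g).$$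
Then $(T_iU-U\tau_i)f=(D_if)(1)$. The sup norm will not do. With it, $T_iU-U\tau_i$ has norm $\|T_i\|+1$ if $T_i\ne0$: take a unit vector $y$ with $\|T_iy\|$ non-zero and close to $\|T_i\|$, put $f(1)=y$, $f(a_{ij})=-T_iy/\|T_iy\|$ for all $j$, and $f=0$ elsewhere. So we force $D_if$ to be small by building it into the norm. Let $W$ be the space of all $f:G\to E$ with
$$\|f\|_W=\max\Bigl\{\|f\|_\infty,\ \varepsilon_0^{-1}\max_i\|D_if\|_\infty\Bigr\}.\tag{6}$$
Since $\|D_if\|_\infty\le2\|f\|_\infty$,
$$\|f\|_\infty\le\|f\|_W\le\frac2{\varepsilon_0}\|f\|_\infty,\tag{7}$$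
so $W$ is a Banach space isomorphic to $E^{|G|}$. The operator $D_i$ multiplies by $a_{ij}$ on the left and the action multiplies on the right, so they commute:
$$D_i(gf)(h)=T_if(hg)-\frac1n\sum_jf(a_{ij}hg)=(D_if)(hg).$$
Hence the action is isometric on $W$.

**Step 5: $W$ has $(P_\lambda)$.** This keeps the construction repeatable with the same constant. Let $(S_\alpha)$ witness $(P_\lambda)$ for $E$ and put $(\hat S_\alpha f)(g)=S_\alpha f(g)$, a compact operator on $W$. Pointwise,
$$D_i\hat S_\alpha f=S_\alpha D_if+(T_iS_\alpha-S_\alpha T_i)f .$$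
Since $\|D_if\|_\infty\le\varepsilon_0\|f\|_W$ and $\|f\|_\infty\le\|f\|_W$,
$$\|\hat S_\alpha\|\le\lambda_\alpha:=\lambda+\varepsilon_0^{-1}\max_i\|T_iS_\alpha-S_\alpha T_i\|\to\lambda,$$
because $T_iS_\alpha\to T_i$ and $S_\alpha T_i\to T_i$ by Lemma 6. As $W\cong E^{|G|}$ and $\hat S_\alpha$ acts coordinatewise, $\hat S_\alpha\to1$ and $\hat S_\alpha^*\to1$ strongly. So the net $(\lambda\lambda_\alpha^{-1}\hat S_\alpha)$ witnesses $(P_\lambda)$ for $W$.

**Step 6: the maps.** Let $U'=SU$ and $(Vz)(h)=\psi(h)z$. Then $\|U\|\le1$, so $U'$ is compact with $\|U'\|\le\lambda$. The operator $V$ is compact because $G$ is finite, every $\psi(h)$ is compact, and the norms in (7) are equivalent. For its norm: $\|Vz\|_\infty\le\lambda\|z\|$, and $(D_iVz)(g)=\bigl(T_i\psi(g)-\frac1n\sum_j\psi(a_{ij}g)\bigr)z$ has norm at most $\frac\lambda n\|z\|$ by (4). So $\|V\|\le\max\{\lambda,\varepsilon_0^{-1}\lambda/n\}=\lambda$, since $n\ge1/\varepsilon_0$.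

**Step 7: the estimates (2).** First, $\|(T_iU-U\tau_i)f\|=\|(D_if)(1)\|\le\varepsilon_0\|f\|_W$. Since $T_iU'-U'\tau_i=(T_iS-ST_i)U+S(T_iU-U\tau_i)$,
$$\|T_iU'-U'\tau_i\|\le2\delta+\lambda\varepsilon_0=2\delta+\frac\varepsilon2\le\varepsilon .$$
Second, $(\tau_iVz)(h)=\frac1n\sum_j(Vz)(ha_{ij})$, so $((VT_i-\tau_iV)z)(h)=\bigl(\psi(h)T_i-\frac1n\sum_j\psi(ha_{ij})\bigr)z$. By (5) its sup norm is at most $(2\delta+\frac\lambda n)\|z\|$, so by (7) and (3) its $W$-norm is at most $\frac2{\varepsilon_0}(2\delta+\frac\lambda n)\|z\|\le\varepsilon\|z\|$. Third, $U'V=S\psi(1)=S^2$. Hence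
$$\|T_iU'V-T_i\|\le\|(T_iS-T_i)S\|+\|T_iS-T_i\|\le(\lambda+1)\delta\le\varepsilon,$$
$$\|U'VT_i-T_i\|\le\|S(ST_i-T_i)\|+\|ST_i-T_i\|\le(\lambda+1)\delta\le\varepsilon.\qquad\square$$

Note the two sides of (6): the constraint on $D_if$ makes $U$ behave, and $V$ still fits into the small ball because (4) is of order $1/n$ while the constraint is of order $\varepsilon_0$. The right-hand estimate (5) has no help from the norm and pays the factor $2/\varepsilon_0$, which is why $\delta$ and $1/n$ are chosen after $\varepsilon_0$.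

## 6. A tower of $\ell_2$-sums: proof of Theorem 4

**(2) implies (1).** If $K(X)$ is amenable, it has a b.a.i. $(e_\alpha)$. Let $P$ be a bounded projection of $X$ onto a subspace $Z'\cong Z$. Sending $T\in K(Z')$ to $TP$, viewed as an operator on $X$, identifies $K(Z')$, up to an equivalent norm, with the algebra $PK(X)P$. For $T\in PK(X)P$ we have $T=PT=TP$, so
$$Pe_\alpha P\,T=Pe_\alpha T\to PT=T,\qquad T\,Pe_\alpha P=Te_\alpha P\to TP=T .$$
So $(Pe_\alpha P)$ is a b.a.i. there, and $K(Z)\cong K(Z')$ has one too.

**(1) implies (2), with constants.** Let $K(Z)$ have a b.a.i. bounded by $\lambda$; by Lemma 6, $Z$ has $(P_\lambda)$.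

**Step 1: the space.** Each space $W$ from Lemma 12 serves finitely many operators on $E$. We add all these spaces as summands; this creates new compact operators, so we repeat. Put $X_0=Z$. Given $X_n$ with $(P_\lambda)$, let $\mathcal D_n$ be a dense subset of the unit ball of $K(X_n)$. For each finite non-empty $F\subset\mathcal D_n$ and each integer $m\ge2$ let $W_{n,F,m}$ be the space from Lemma 12 for $E=X_n$, the operators in $F$, and $\varepsilon=1/m$. Put
$$Q_{n+1}=\Bigl(\bigoplus_{F,m}W_{n,F,m}\Bigr)_{\ell_2},\qquad X_{n+1}=X_n\oplus_2Q_{n+1}.$$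
By Lemma 7, $X_{n+1}$ has $(P_\lambda)$, with the same $\lambda$, and we can go on. Let $X=(Z\oplus Q_1\oplus Q_2\oplus\cdots)_{\ell_2}$. Then $Z$ is norm-one complemented in $X$, and so is $X_n=Z\oplus Q_1\oplus\dots\oplus Q_n$, by the canonical projection $P_n$.

**Step 2: the diagonal.** Given $R_1,\dots,R_k\in K(X)$ and $\eta>0$, this step produces one element $d$ of norm at most $\lambda^2$ that nearly works for all $R_i$. Put $c=1+\max_i\|R_i\|$. By Lemma 8 there is $n$ with $\|P_nR_iP_n-R_i\|\le\eta/2$ for all $i$. The operator $c^{-1}P_nR_i|_{X_n}$ lies in the unit ball of $K(X_n)$, so there is $T_i\in\mathcal D_n$ within $\eta/(2c)$ of it. Then $R_i'=cT_iP_n$, viewed as an operator on $X$, satisfies $\|R_i-R_i'\|\le\eta$. Choose $m\ge2$ with $c/m\le\eta$ and put $F=\{T_1,\dots,T_k\}$, $W=W_{n,F,m}$, with $U',V,G,\tau_i$ from Lemma 12 for $\varepsilon=1/m$. The space $W$ is a summand of $Q_{n+1}$, hence a norm-one complemented subspace of $X$. Let $d$ be the element of Lemma 9 for $Y=X_n$ and this $W$. Then $\|d\|\le\lambda^2$,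 and (1) and (2) give
$$\|R_i'\cdot d-d\cdot R_i'\|\le c\Bigl(\frac1m\lambda+\lambda\frac1m\Bigr)=\frac{2c\lambda}m\le2\lambda\eta .$$
Therefore
$$\|R_i\cdot d-d\cdot R_i\|\le2\lambda\eta+2\lambda^2\eta.$$
Moreover $\pi(d)=U'VP_n$ (as an operator on $X$), so $\|R_i'\pi(d)-R_i'\|=c\|(T_iU'V-T_i)P_n\|\le c/m\le\eta$ and
$$\|R_i\pi(d)-R_i\|\le\|(R_i-R_i')\pi(d)\|+\|R_i'\pi(d)-R_i'\|+\|R_i'-R_i\|\le\lambda^2\eta+\eta+\eta .$$
Letting the finite set $\{R_i\}$ grow and $\eta\to0$ we obtain an approximate diagonal bounded by $\lambda^2$. By Johnson's theorem $K(X)$ is amenable.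

**Step 3: reflexivity and separability.** Each $W_{n,F,m}$ is isomorphic to a finite power of $X_n$, and $\ell_2$-sums of reflexive spaces are reflexive. By induction all $X_n$, and then $X$, are reflexive if $Z$ is. Now let $X_n$ be separable and reflexive. Then $X_n^*$ is separable, and the balls $B=B_{X_n}$ and $B'=B_{X_n^*}$ with their weak topologies are compact and metrizable. To $T\in K(X_n)$ assign the function $(x,\varphi)\mapsto\varphi(Tx)$ on $B\times B'$. It is jointly continuous: if $x_\alpha\to x$ weakly in $B$, then $Tx_\alpha\to Tx$ in norm, since $T$ is compact, and if $\varphi_\alpha\to\varphi$ weakly in $B'$, then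
$$\varphi_\alpha(Tx_\alpha)=\varphi_\alpha(Tx)+\varphi_\alpha(Tx_\alpha-Tx)\to\varphi(Tx).$$
The assignment is isometric into $C(B\times B')$, which is separable because $B\times B'$ is compact and metrizable. So $K(X_n)$ is separable and $\mathcal D_n$ can be taken countable. Then $Q_{n+1}$ is a countable $\ell_2$-sum of separable reflexive spaces, and $X_{n+1}$ is separable and reflexive. By induction this holds for all $n$, and $X$ is separable and reflexive. $\square$

## 7. Characters of cyclic groups and a vanishing trace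

It remains to find a separable reflexive $Z$ without the AP such that $K(Z)$ has a b.a.i. bounded by $1$. Spaces without the AP but with the bounded compact approximation property go back to G. A. Willis, *Studia Math.* 103 (1992). We give a complete construction, using Davie's form of Enflo's example. The AP will be refuted by the following criterion: a "trace" that vanishes on finite-rank operators but not on the identity.

**Lemma 13.** *Let $(F_g)\subset Z^*$, $(z_g)\subset Z$ be countable families with $\sum_g\|F_g\|\|z_g\|<\infty$, $\sum_gF_g(f)z_g=0$ for all $f\in Z$, and $\sum_gF_g(z_g)=1$. Then $Z$ fails the AP.*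

*Proof.* For $T\in B(Z)$ let $\Phi(T)=\sum_gF_g(Tz_g)$, an absolutely convergent sum. Then $\Phi(1)=1$. For $T=\varphi(\cdot)z$ we get $\Phi(T)=\sum_g\varphi(z_g)F_g(z)=\varphi\bigl(\sum_gF_g(z)z_g\bigr)=0$, so $\Phi$ vanishes on all finite-rank operators. Next choose $c_g\ge1$ with $c_g\to\infty$ and $M=\sum_gc_g\|F_g\|\|z_g\|<\infty$. (Enumerate the terms as $a_1,a_2,\dots$, choose $N_1<N_2<\cdots$ with $\sum_{m>N_r}a_m\le4^{-r}$, and put $c_m=1$ for $m\le N_1$ and $c_m=2^r$ for $N_r<m\le N_{r+1}$.) As $\Phi(1)\neq0$, $M>0$. The set $\mathcal C=\{0\}\cup\{z_g/(c_g\|z_g\|):z_g\ne0\}$ is compact, because the norms $1/c_g$ tend to $0$. If a finite-rank $T$ satisfied $\|Tz-z\|<1/(2M)$ on $\mathcal C$, then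
$$1=|\Phi(T)-\Phi(1)|\le\sum_g\|F_g\|\,c_g\|z_g\|\,\frac1{2M}=\frac12,$$
a contradiction. $\square$

**The groups.** For $k\ge0$ let $G_k$ be the cyclic group of order $3\cdot2^k$, with different $G_k$ disjoint, and let $\Gamma=\bigsqcup_kG_k$.

**Lemma 14.** *There is a constant $A$ such that for every $k\ge0$ the characters of $G_k$ can be partitioned into $\sigma_1^k,\dots,\sigma_{2^k}^k$ and $\tau_1^k,\dots,\tau_{2^{k+1}}^k$ with*
$$\Bigl|2\sum_j\sigma_j^k(g)-\sum_j\tau_j^k(g)\Bigr|\le A(k+1)^{1/2}2^{k/2}\qquad(g\in G_k),\tag{8}$$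
*and for every $k\ge1$ there are signs $\varepsilon_j^k=\pm1$, $1\le j\le2^k$, with*
$$\Bigl|\sum_{j=1}^{2^k}\varepsilon_j^k\tau_j^{k-1}(g)\sigma_j^k(h)\Bigr|\le A(k+1)^{1/2}2^{k/2}\qquad(g\in G_{k-1},\ h\in G_k).\tag{9}$$

*Example.* For $k=0$ there are three characters. Let $\sigma_1^0$ be the trivial one. Then $2\sigma_1^0-\tau_1^0-\tau_2^0$ is $0$ at the unit and $2-(-1)=3$ at the two other points. For general $k$ the triangle inequality only bounds the left side of (8) by $2^{k+2}$; the lemma gains a square root.

*Proof.* We use Hoeffding's inequality: if $Y_w$ are independent real variables of mean $0$, each with values in an interval of length $\ell_w$, then $P(|\sum Y_w|>s)\le2\exp(-2s^2/\sum\ell_w^2)$.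

For (8), put $m=2^k$, and for the $3m$ characters $w$ of $G_k$ let $\xi_w$ be independent with $P(\xi_w=2)=\frac13$, $P(\xi_w=-1)=\frac23$; the mean is $0$. For fixed $g$ the variables $\xi_w\operatorname{Re}w(g)$ have values in intervals of length at most $3$, so $P(|\sum_w\xi_w\operatorname{Re}w(g)|>s)\le2e^{-2s^2/(27m)}$, and likewise for $\operatorname{Im}$. Take $s=C_0(k+1)^{1/2}2^{k/2}$. There are $3m$ points $g$ and two parts, so the probability that one of these events occurs is at most
$$6m\cdot2e^{-2C_0^2(k+1)/27}=12\cdot2^ke^{-2C_0^2(k+1)/27}.$$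
This is below $1$ for all $k\ge0$ once $e^{2C_0^2/27}\ge24$. So there is an outcome with $|\sum_w\xi_ww(g)|\le C(k+1)^{1/2}2^{k/2}$ for all $g$, where $C=\sqrt2C_0$. Fix it and let $r$ be the number of $w$ with $\xi_w=2$. At $g=1$ the sum is $2r-(3m-r)=3r-3m$, so $3|r-m|\le C(k+1)^{1/2}2^{k/2}$. Change $|r-m|$ of the values so that exactly $m$ of them are $2$ and the others $-1$. Each change alters each sum by at most $3$, so all sums are now at most $2C(k+1)^{1/2}2^{k/2}$ in modulus. Let the $\sigma_j^k$ be the $w$ with value $2$ and the $\tau_j^k$ the others. This gives (8) with constant $2C$.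

For (9), let the signs be independent and uniform. For fixed $(g,h)$ the real parts of the terms lie in intervals of length $2$, so the real part of the sum exceeds $s$ in modulus with probability at most $2e^{-s^2/(2\cdot2^k)}$, and likewise the imaginary part. There are $9\cdot2^{2k-1}$ pairs $(g,h)$ and two parts. With $s=C_0(k+1)^{1/2}2^{k/2}$ the total probability is at most $18\cdot2^{2k}e^{-C_0^2(k+1)/2}$, which is below $1$ for all $k\ge1$ once $e^{C_0^2/2}\ge72$. So suitable signs exist, with constant $\sqrt2C_0$. Let $A$ be the larger of the two constants. $\square$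

**The functions.** For $k\ge1$ and $1\le j\le2^k$ let $e_j^k:\Gamma\to\mathbb C$ be $\tau_j^{k-1}$ on $G_{k-1}$, $\varepsilon_j^k\sigma_j^k$ on $G_k$, and $0$ elsewhere. Let $\mathcal E=\operatorname{span}\{e_j^k\}$, a space of finitely supported functions. For $e\in\mathcal E$ put
$$\alpha_j^k(e)=\frac1{3\cdot2^k}\sum_{g\in G_k}\varepsilon_j^k\overline{\sigma_j^k(g)}\,e(g),\qquad\beta_j^k(e)=\frac1{3\cdot2^{k-1}}\sum_{g\in G_{k-1}}\overline{\tau_j^{k-1}(g)}\,e(g).$$
On $G_k$ only $e_i^k=\varepsilon_i^k\sigma_i^k$ and $e_i^{k+1}=\tau_i^k$ are non-zero, and the $\sigma^k$ and $\tau^k$ are distinct characters. By orthogonality $\alpha_j^k(e_i^l)=\delta_{kl}\delta_{ij}=\beta_j^k(e_i^l)$. Thus $\alpha_j^k=\beta_j^k$ on $\mathcal E$: *each coefficient can be read off on either of two neighboring groups.*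

**The vectors $x_g$.** For $g\in G_k$ with $k\ge2$ put
$$x_g=\frac1{3\cdot2^k}\Bigl[2^{-k-1}\sum_{j\le2^{k+1}}\overline{\tau_j^k(g)}\,e_j^{k+1}-2^{-k}\sum_{j\le2^k}\varepsilon_j^k\overline{\sigma_j^k(g)}\,e_j^k\Bigr]\in\mathcal E.$$
For $k=1$ use the same formula with the second sum omitted, and for $g\in G_0$ put $x_g=0$.

**Lemma 15.** *For a constant $C$:*

1. *$\sum_ge(g)x_g=0$ for every $e\in\mathcal E$ (a finite sum).*
2. *$\sum_gx_g(g)=1$, with absolute convergence.*
3. *For $g\in G_k$, $k\ge1$, $x_g$ is supported on $G_{k-1}\cup G_k\cup G_{k+1}$, and $|x_g(h)|\le C(k+1)^{1/2}2^{-3k/2}$ for all $h$.*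

*Proof.* For (1), put $u_ke=2^{-k}\sum_j\alpha_j^k(e)e_j^k$. Summing the definition of $x_g$ over $G_k$, $k\ge2$, we get
$$\sum_{g\in G_k}e(g)x_g=2^{-k-1}\sum_j\beta_j^{k+1}(e)e_j^{k+1}-2^{-k}\sum_j\alpha_j^k(e)e_j^k=u_{k+1}e-u_ke,$$
where $\beta=\alpha$ was used. In the same way $\sum_{g\in G_1}e(g)x_g=u_2e$. The sum over $G_0\cup\dots\cup G_K$ is therefore $u_{K+1}e$, which is $0$ for large $K$.

For (2), the group $G_1$ contributes $2^{-2}\sum_{j\le4}\beta_j^2(e_j^2)=1$, and $G_k$ with $k\ge2$ contributes $2^{-k-1}\sum_j\beta_j^{k+1}(e_j^{k+1})-2^{-k}\sum_j\alpha_j^k(e_j^k)=1-1=0$. Absolute convergence follows from (3), since $|G_k|\,2^{-3k/2}=3\cdot2^{-k/2}$.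

For (3), the support is clear. Let $k\ge2$ and use $\overline{w(g)}=w(g^{-1})$. At $h\in G_{k+1}$ the bracket is $2^{-k-1}\sum_j\varepsilon_j^{k+1}\tau_j^k(g^{-1})\sigma_j^{k+1}(h)$. By (9) for $k+1$ it is at most
$$2^{-k-1}A(k+2)^{1/2}2^{(k+1)/2}=A(k+2)^{1/2}2^{-(k+1)/2}\le A(k+1)^{1/2}2^{-k/2},$$
as $k+2\le2(k+1)$. At $h\in G_{k-1}$ the bracket is $-2^{-k}\sum_j\varepsilon_j^k\tau_j^{k-1}(h)\sigma_j^k(g^{-1})$, at most $A(k+1)^{1/2}2^{-k/2}$ by (9). At $h\in G_k$ it is
$$2^{-k-1}\Bigl[\sum_j\tau_j^k(hg^{-1})-2\sum_j\sigma_j^k(hg^{-1})\Bigr],$$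
at most $\frac12A(k+1)^{1/2}2^{-k/2}$ by (8). Dividing by $3\cdot2^k$ gives the bound for $k\ge2$. For $k=1$ only finitely many values are involved, so it suffices to enlarge $C$. $\square$

## 8. Sliding the weight: a space with compact approximations and no AP

The closed span $Z_0$ of $\mathcal E$ in $\ell_4(\Gamma)$ already fails the AP. Take $F_g(f)=f(g)$ and $z_g=x_g$ in Lemma 13. By Lemma 15(3), $\|x_g\|_4\le C'(k+1)^{1/2}2^{-3k/2+k/4}$ (the support has at most $11\cdot2^k$ points), and $\sum_k(k+1)^{1/2}2^{k-3k/2+k/4}=\sum_k(k+1)^{1/2}2^{-k/4}$ converges; the other two hypotheses are Lemma 15(1), extended by continuity, and Lemma 15(2). For compact approximations of the identity the first thing one would try is truncation to $G_0\cup\dots\cup G_K$. But truncation leaves the space. The truncation of $e_j^{K+1}$ is $\tau_j^K$ on $G_K$ alone, with $\beta_j^{K+1}=1$ and $\alpha_j^{K+1}=0$, whereas $\alpha_j^{K+1}=\beta_j^{K+1}$ on $\mathcal E$ and, by continuity, on $Z_0$.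

So the operators must respect $\mathcal E$ and yet be small far out in $\Gamma$. The sum above has a spare factor $2^{-k/4}$, and we spend half of its exponent. We add a variable $t\in[0,1)$ and weights that decay in $k$ faster for larger $t$. Moving functions a little to the right in $t$ does nothing to the $\Gamma$-variable, so it respects $\mathcal E$; and it multiplies the weight at level $k$ by a factor that tends to $0$ as $k\to\infty$.

**The space.** Let $\mu$ be the measure on $[0,1)\times\Gamma$ with density $2^{-kt/2}\,dt$ on $[0,1)\times\{g\}$, $g\in G_k$. Let $Z$ be the closed linear span in $L_4(\mu)$ of the functions $\chi_{[a,b)}\otimes e$, $0\le a<b\le1$, $e\in\mathcal E$. As a closed subspace of $L_4(\mu)$, $Z$ is separable and reflexive.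

**Proposition 16.** *$Z$ has $(P_1)$. Hence $K(Z)$ has a b.a.i. bounded by $1$.*

*Proof.* For $n\ge2$ let $I_i=[\frac{i-1}n,\frac in)$ and define
$$(S_nf)(t,g)=n\int_{I_{i-1}}f(s,g)\,ds\quad(t\in I_i,\ 2\le i\le n),\qquad S_nf=0\ \text{ on }I_1\times\Gamma.$$

**Step 1: $S_n$ is a contraction of $L_4(\mu)$.** Let $g\in G_k$ and $i\ge2$. Jensen's inequality gives $|S_nf(t,g)|^4\le n\int_{I_{i-1}}|f(s,g)|^4ds$ on $I_i$, so
$$\int_{I_i}|S_nf(t,g)|^42^{-kt/2}\,dt\le n\int_{I_i}2^{-kt/2}\,dt\int_{I_{i-1}}|f(s,g)|^4\,ds.\tag{10}$$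
For $s\in I_{i-1}$ and $t\in I_i$ we have $s<t$, so $2^{-kt/2}\le2^{-ks/2}$ and $n\int_{I_i}2^{-kt/2}dt\le2^{-ks/2}$. The right side of (10) is at most $\int_{I_{i-1}}|f(s,g)|^42^{-ks/2}ds$. Sum over $i$ and $g$.

**Step 2: $S_n$ is compact on $L_4(\mu)$.** This is where the sliding pays. For $k\ge1$,
$$\int_{I_i}2^{-kt/2}\,dt\le\int_{(i-1)/n}^\infty2^{-kt/2}\,dt=\frac2{k\ln2}\,2^{-k(i-1)/(2n)},$$
and $2^{-k(i-1)/(2n)}\le2^{-ks/2}$ for $s\in I_{i-1}$. So the right side of (10) is at most $\frac{2n}{k\ln2}\int_{I_{i-1}}|f(s,g)|^42^{-ks/2}ds$. Let $R_K$ be the restriction to $[0,1)\times\bigcup_{k\le K}G_k$. Summing over $i$ and over $g\in G_k$ with $k>K$ gives, for $K\ge1$,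
$$\|S_n(1-R_K)\|\le\Bigl(\frac{2n}{K\ln2}\Bigr)^{1/4}\to0\qquad(K\to\infty).$$
The operator $S_nR_K$ has finite rank: its values are constant on the finitely many sets $I_i\times\{g\}$, $g\in\bigcup_{k\le K}G_k$, and zero elsewhere. So $S_n$ is compact. (The finite-rank operators $S_nR_K$ live on $L_4(\mu)$; nothing says that they map $Z$ into $Z$.)

**Step 3: $S_n$ acts on $Z$ and tends to $1$ strongly.** For $f=\chi_{[a,b)}\otimes e$ we have $S_nf=\sum_{i\ge2}c_i\chi_{I_i}\otimes e$ with $c_i=n|I_{i-1}\cap[a,b)|\in[0,1]$. So $S_nZ\subset Z$ and $S_n|_Z\in K(Z)$. Moreover $|S_nf-f|\le|e|$. If $i\ge2$ and neither $a$ nor $b$ lies in the open interval $(\frac{i-2}n,\frac in)$, then $\chi_{[a,b)}$ is constant on $I_{i-1}\cup I_i$, and $S_nf=f$ on $I_i\times\Gamma$. Each of $a,b$ lies in at most two such intervals, so $S_nf-f$ vanishes for $t$ outside a set of measure at most $5/n$. As the density is at most $1$, $\|S_nf-f\|^4\le\frac5n\sum_g|e(g)|^4\to0$. Since $\|S_n\|\le1$, $S_n\to1$ strongly on $Z$.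

**Step 4: the adjoints.** Write $S_n$ for $S_n|_Z$. For $\varphi\in Z^*$ and $z\in Z=Z^{**}$ we have $(S_n^*\varphi)(z)=\varphi(S_nz)\to\varphi(z)$, so $S_n^*\varphi\to\varphi$ weakly. Convex combinations improve this to norm convergence. Given $z_1,\dots,z_p\in Z$ and $\varphi_1,\dots,\varphi_q\in Z^*$, the vectors $(S_nz_1,\dots,S_nz_p,S_n^*\varphi_1,\dots,S_n^*\varphi_q)$ converge weakly to $(z_1,\dots,z_p,\varphi_1,\dots,\varphi_q)$ in $Z^p\oplus(Z^*)^q$. By Mazur's theorem the limit is a norm limit of convex combinations of these vectors, that is, of vectors $(Sz_1,\dots,Sz_p,S^*\varphi_1,\dots,S^*\varphi_q)$ with $S$ a convex combination of the $S_n$. Such $S$ are compact contractions, so $Z$ has $(P_1)$. The last assertion is Lemma 6. $\square$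

**Proposition 17.** *$Z$ fails the AP.*

*Proof.* We check the hypotheses of Lemma 13 for $F_g(f)=\int_0^1f(t,g)\,dt$ and $z_g=\chi_{[0,1)}\otimes x_g\in Z$.

**Step 1: norms.** For $g\in G_k$ write $f=f2^{-kt/8}\cdot2^{kt/8}$ and use Hölder's inequality with exponents $4$ and $\frac43$:
$$|F_g(f)|\le\Bigl(\int_0^1|f(t,g)|^42^{-kt/2}\,dt\Bigr)^{1/4}\Bigl(\int_0^12^{kt/6}\,dt\Bigr)^{3/4},$$
so $\|F_g\|\le2^{k/8}$. For $k\ge1$ the support of $x_g$ has at most $3\cdot2^k(\frac12+1+2)\le11\cdot2^k$ points. As the density is at most $1$, Lemma 15(3) gives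
$$\|z_g\|\le\|x_g\|_{\ell_4(\Gamma)}\le C'(k+1)^{1/2}2^{-3k/2+k/4}.$$
For $g\in G_0$, $z_g=0$. Since $|G_k|=3\cdot2^k$,
$$\sum_g\|F_g\|\|z_g\|\le3C'\sum_k(k+1)^{1/2}2^{k+k/8-3k/2+k/4}=3C'\sum_k(k+1)^{1/2}2^{-k/8}<\infty.$$

**Step 2: the two identities.** For $f=\chi_{[a,b)}\otimes e$ we have $F_g(f)=(b-a)e(g)$, so Lemma 15(1) gives
$$\sum_gF_g(f)z_g=(b-a)\,\chi_{[0,1)}\otimes\sum_ge(g)x_g=0 .$$
By Step 1, $f\mapsto\sum_gF_g(f)z_g$ is bounded and linear, so it vanishes on $Z$. Finally $\sum_gF_g(z_g)=\sum_gx_g(g)=1$ by Lemma 15(2). $\square$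

## 9. The space $X$ and the quotient $K(X)/A(X)$

**Proof of Theorem 3.** Let $Z$ be the separable reflexive space of Section 8. By Proposition 16 we may apply Theorem 4 with $\lambda=1$. We get a separable reflexive $X$ that contains $Z$ as a norm-one complemented subspace and such that $K(X)$ has an approximate diagonal bounded by $1$. So $K(X)$ is amenable.

Suppose $X$ had the AP. Let $P$ be the norm-one projection onto $Z$. For a compact $\mathcal C\subset Z$ and $\varepsilon>0$ take a finite-rank $T$ on $X$ with $\|Tx-x\|<\varepsilon$ on $\mathcal C$. Then $PT|_Z$ is a finite-rank operator on $Z$, and $\|PTx-x\|=\|P(Tx-x)\|<\varepsilon$ on $\mathcal C$. So $Z$ would have the AP, against Proposition 17. Hence $X$ fails the AP.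

The bound $1$ is optimal. If an approximate diagonal satisfies $\|d_\nu\|\le c$ for all $\nu$, then $\|\pi(d_\nu)\|\le c$ and $a\pi(d_\nu)\to a$, so $\|a\|\le c\|a\|$ for all $a$, and $c\ge1$. $\square$

**Proof of Corollary 5.** The set $A(X)$ is a closed ideal of $K(X)$, so the quotient is amenable, by the remark after Johnson's theorem. It is non-zero: $K(X)$ has a b.a.i., so $K(X)=A(X)$ would give the AP by Proposition 2.

It is radical. Let $T\in K(X)$ and $r>0$. The spectrum of $T$ has only finitely many points with $|z|\ge r$, and the Riesz projection $P$ of $T$ for this set has finite rank. The operator $T(1-P)$ has spectral radius at most $r$ and differs from $T$ by the finite-rank operator $TP$. So the class of $T$ in $K(X)/A(X)$ is the class of $T(1-P)$, and its spectral radius is at most $r$, since quotient norms do not exceed norms. As $r>0$ was arbitrary, the class of $T$ is quasinilpotent. An algebra all of whose elements are quasinilpotent is radical. $\square$
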